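# Non-semisimple Hopf algebras of dimension $4p$ are pointed or dual-pointed

## 1. Pointed examples, and a dual that is not pointed

Throughout, $\Bbbk$ is an algebraically closed field of characteristic zero, $p$ is an odd prime, and all Hopf algebras, modules and comodules are finite-dimensional over $\Bbbk$. The group of group-like elements of a Hopf algebra $H$ is $G(H)$.

**Definition 1.1.** $H$ is *pointed* if every simple subcoalgebra of $H$ is one-dimensional, equivalently if its coradical is $\Bbbk[G(H)]$. $H$ is *dual-pointed* if $H^*$ is pointed.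

The simple subcoalgebras of $H^*$ are the duals of the simple quotient algebras of $H$. So $H$ is dual-pointed exactly when every simple $H$-module is one-dimensional; such an algebra is called *basic*. For example, a group algebra $\Bbbk[G]$ is always pointed, while $\Bbbk^G=(\Bbbk[G])^*$ is pointed if and only if all simple $G$-representations are one-dimensional, that is, if and only if $G$ is abelian.

What do the non-semisimple Hopf algebras of dimension $4p$ look like? The answer one would first guess is: *they are all pointed*. Let us test this.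

In dimension $4$ (so to speak $p=1$) the only non-semisimple Hopf algebra is Sweedler's $T_4$, generated by $\gamma,x$ with
$$\gamma^2=1,\quad x^2=0,\quad \gamma x=-x\gamma,\quad \Delta\gamma=\gamma\otimes\gamma,\quad \Delta x=x\otimes 1+\gamma\otimes x .$$
Here $\varepsilon(x)=0$, $S(x)=-\gamma x$ and $S^2(x)=-S(x)S(\gamma)=\gamma x\gamma=-x$. It is pointed with $G(T_4)=\{1,\gamma\}$, it is basic ($x$ generates an ideal of square zero with quotient $\Bbbk[\mathbb Z_2]$), and $T_4^*\cong T_4$. In dimension $4p$ we find at once $T_4\otimes\Bbbk[\mathbb Z_p]$, again pointed. Here is a family containing it.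

**Example 1.2.** Let $\Gamma=\langle t\rangle\cong\mathbb Z_{2p}$, $g\in\Gamma$, $\chi\in\hat\Gamma$ with $\chi(g)=-1$, and $\mu\in\{0,1\}$, where $\mu=0$ unless $\chi^2=1$ and $g^2\ne1$. Let $H(g,\chi,\mu)$ be generated by $\Gamma$ and $x$ with
$$hx=\chi(h)xh\ (h\in\Gamma),\qquad x^2=\mu(1-g^2),\qquad \Delta x=x\otimes1+g\otimes x,$$
the elements of $\Gamma$ being group-like. In the Ore extension of $\Bbbk\Gamma$ by $x$ (basis $hx^j$, $j\ge0$) the monic element $z=x^2-\mu(1-g^2)$ satisfies $hz=\chi(h)^2zh$ (if $\mu\neq0$ then $\chi^2=1$) and $xz=zx$ (because $g^2x=xg^2$). So $z$ generates the same left, right and two-sided ideal, and $H(g,\chi,\mu)$ has basis $hx^j$ ($h\in\Gamma$, $j=0,1$) and dimension $4p$. The comultiplication respects $hx=\chi(h)xh$ since $\Gamma$ is abelian. It respects the other relation because $xg+gx=0$ gives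
$$\Delta(x)^2=x^2\otimes1+g^2\otimes x^2=\mu\big((1-g^2)\otimes1+g^2\otimes(1-g^2)\big)=\mu(1\otimes1-g^2\otimes g^2).$$
So we have a bialgebra. As $\Delta(hx)\in H\otimes\Bbbk\Gamma+\Bbbk\Gamma\otimes H$, the spaces $\Bbbk\Gamma\subset H$ form a coalgebra filtration, hence the coradical is $\Bbbk\Gamma$. A pointed bialgebra with invertible group-likes is a Hopf algebra. It is not cosemisimple, hence not semisimple (Larson–Radford, recalled in Section 2). Since $\chi(g)=-1$, the order of $g$ is $2$ or $2p$. If $g=t^p$ and $\chi(t)=-1$, this is $T_4\otimes\Bbbk[\mathbb Z_p]$.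

So far the guess survives. But duals of non-semisimple Hopf algebras are non-semisimple, so we must dualize the examples. If $\mu=0$, then $x$ generates an ideal of square zero with commutative semisimple quotient $\Bbbk\Gamma$; so $H(g,\chi,0)$ is basic and its dual is pointed. Now take
$$\mathcal A=H(t,\operatorname{sgn},1),\quad \operatorname{sgn}(t)=-1:\qquad t^{2p}=1,\quad tx=-xt,\quad x^2=1-t^2 .$$
The element $t^2$ is central, of order $p$. For each $p$-th root of unity $\omega$ there is a central idempotent $e_\omega=\frac1p\sum_{j}\omega^{-j}t^{2j}$, and $\mathcal Ae_\omega=\mathcal A/(t^2-\omega)$ is spanned by the images of $1,t,x,tx$. The total dimension is $4p$, so each factor has dimension $4$. For $\omega=1$ it is given by $t^2=1$, $x^2=0$, $tx=-xt$, which is $T_4$ as an algebra. For $\omega\ne1$, the matrices $t=\sqrt\omega\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $x=\sqrt{1-\omega}\begin{pmatrix}0&1\\1&0\end{pmatrix}$ give an irreducible representation, so the factor is $M_2(\Bbbk)$. Hence, as an algebra,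
$$\mathcal A\cong T_4\times M_2(\Bbbk)^{p-1}. \tag{1.1}$$
So $\mathcal A$ is not basic and $\mathcal A^*$ is not pointed: already in dimension $12$, where $\mathcal A\cong T_4\times M_2(\Bbbk)\times M_2(\Bbbk)$, the first guess is false. It fails only on one side, however: the dual of $\mathcal A^*$ is pointed. The corrected guess is the conjecture "any non-semisimple Hopf algebra of dimension $4p$ is either pointed or dual-pointed", and it is true.

**Theorem 1.3.** Let $p$ be an odd prime. Any non-semisimple Hopf algebra over $\Bbbk$ of dimension $4p$ is pointed or dual-pointed.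

This rests on one theorem proved in these notes and one cited.

**Theorem 1.4.** For an odd prime $p$ there is no non-semisimple Hopf algebra $A$ of dimension $4p$ with $|G(A)|\le2$ and $|G(A^*)|\le2$.

**Theorem 1.5** (Cheng–Ng, *On Hopf algebras of dimension $4p$*, J. Algebra 328 (2011) 399–419; cited). For an odd prime $p$, a non-semisimple Hopf algebra of dimension $4p$ with more than two group-likes is pointed.

**Deduction of Theorem 1.3.** Let $H$ be non-semisimple of dimension $4p$. By Theorem 1.4, $|G(H)|>2$ or $|G(H^*)|>2$. As $H^*$ is also non-semisimple, Theorem 1.5 shows that $H$ or $H^*$ is pointed.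

In Section 10 we deduce the classification.

**Theorem 1.6.** For every odd prime $p$ there are exactly five isomorphism classes of non-semisimple Hopf algebras of dimension $4p$: four pointed ones, namely $H(t^p,\chi,0)$ with $\chi$ of order $2$, resp. of order $2p$ (unique up to $\operatorname{Aut}\Gamma$), $H(t,\operatorname{sgn},0)$ and $\mathcal A=H(t,\operatorname{sgn},1)$; and the non-pointed $\mathcal A^*$.

## 2. Comodules of $A$ as modules over $K=A^*$

For a Hopf algebra $A$ put $K=A^*$. A right $A$-comodule is the same as a left $K$-module, and "module" always means left module. The dual $M^*$ carries the action via $S$, and ${}^*M$ the action via $S^{-1}$; so ${}^*(M^*)=M=({}^*M)^*$, $(M\otimes N)^*\cong N^*\otimes M^*$, ${}^*(M\otimes N)\cong{}^*N\otimes{}^*M$. The evaluation $N^*\otimes N\to\Bbbk$ is $K$-linear because $\xi(S(k_1)k_2n)=\varepsilon(k)\xi(n)$, and so is the coevaluation $\Bbbk\to N\otimes N^*$. Thus $-\otimes N^*$ is right adjoint to $-\otimes N$: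
$$\operatorname{Hom}(M\otimes N,Z)\cong\operatorname{Hom}(M,Z\otimes N^*),\qquad \operatorname{Hom}(M\otimes{}^*U,Z)\cong\operatorname{Hom}(M,Z\otimes U), \tag{2.1}$$
the second being the first for $N={}^*U$.

For a $K$-module $M$, the *coefficient coalgebra* $C_M\subset A$ is the span of the functions $k\mapsto\xi(km)$, that is, the dual of $K/\mathrm{Ann}\,M$. Its simple subcoalgebras are the $C_U$ with $U$ a composition factor (we say *constituent*) of $M$, and $\dim C_U=(\dim U)^2$ for simple $U$; a simple $U$ is determined by $C_U$. Moreover $C_{M\otimes N}=C_MC_N$ and $C_{M^*}=S(C_M)$. One-dimensional $K$-modules are the elements of $G(A)$; for $\gamma\in G(A)$ we write $\gamma U,U\gamma$ for $\gamma\otimes U,U\otimes\gamma$. A subbialgebra of a finite-dimensional Hopf algebra is a Hopf subalgebra. If a simple subcoalgebra lies in a sum of subcoalgebras, it lies in one of them. For simple $U$ let $P(U)$ be the projective cover, $d_U=\dim U$, $D_U=\dim P(U)$; then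
$$\sum_U d_UD_U=\dim K. \tag{2.2}$$

**Example 2.1.** Let $K=\mathcal A$, so $A=\mathcal A^*$. By (1.1) the simple modules are $1$, $s$ (with $s(t)=-1$, $s(x)=0$) and, for each $\omega\ne1$ with $\omega^p=1$, a two-dimensional $V_\omega$ on which $t^2$ acts by $\omega$. Each $V_\omega$ is projective, $P(1)$ has dimension $2$ with constituents $1,s$, and (2.2) reads $4p=2+2+4(p-1)$. The coalgebra $C_{V_\omega}$ is dual to the factor $M_2(\Bbbk)$ at $\omega$. As $t^2$ is group-like, it acts on $V_\omega\otimes V_{\omega'}$ by $\omega\omega'$ and on $s\otimes V_\omega$, $V_\omega\otimes s$ by $\omega$; so $sV_\omega\cong V_\omega\cong V_\omega s$.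

The textbook facts we use are these.

* (LR) Larson–Radford: $A$ semisimple $\iff$ $A^*$ semisimple $\iff$ $S^2=\mathrm{id}$.
* (NZ) Nichols–Zoeller: $A$, and every (left or right) $(B,A)$-Hopf module, is free over a Hopf subalgebra $B$. In particular a subcoalgebra $C\subset A$ with $BC\subset C$ or $CB\subset C$ is free over $B$.
* (Fr) $K$ is a Frobenius algebra: projective $=$ injective; duals of projectives and $P\otimes M$, $M\otimes P$ ($P$ projective) are projective; $\operatorname{soc}P(U)$ is simple of dimension $d_U$. So if $U$ is simple and not projective, $D_U\ge2d_U$. If a projective simple $U=N/L$ is a constituent of $M\supset N\supset L$, then $N\to U$ splits and $U\subset M$ is injective; so $U$ is a direct summand of $M$. In particular the constituents of a non-simple indecomposable module are non-projective.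
* (Pr) In characteristic $0$ a finite-dimensional Hopf algebra has no nonzero primitive elements. A self-extension of the trivial $K$-module is given by a primitive element of $A=K^*$, so $\operatorname{Ext}^1_K(\Bbbk,\Bbbk)=0$.
* (Co) A commutative finite-dimensional Hopf algebra over $\Bbbk$ is $\Bbbk^G$ for a finite group $G$; so it is semisimple and cosemisimple.
* (Ra) Radford: $S^4(h)=g(\alpha\rightharpoonup h\leftharpoonup\alpha^{-1})g^{-1}$, where $g\in G(A)$, $\alpha\in G(A^*)$ are the distinguished group-likes, $\alpha\rightharpoonup h=h_1\alpha(h_2)$, $h\leftharpoonup\alpha=\alpha(h_1)h_2$; moreover $\alpha=\varepsilon$ iff $A$ is unimodular, and $g=1$ iff $A^*$ is unimodular. (Below $g^2=1$ and $\alpha^2=\varepsilon$, so the choice of conventions $g^{\pm1},\alpha^{\pm1}$ is irrelevant.)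
* (Sm) Small dimensions. Dimension $p$: $\Bbbk[\mathbb Z_p]$ (Zhu); dimension $2$: $\Bbbk[\mathbb Z_2]$. Dimension $4$: group algebras and $T_4$. Dimension $2p$: semisimple (Ng, Proc. AMS 2005), hence $\Bbbk[\Gamma]$ with $|\Gamma|=2p$ or $\Bbbk^{\mathrm{Dih}_p}$, with $\mathrm{Dih}_p$ dihedral of order $2p$ (Masuoka 1995). So in dimensions $2,p,4,2p$ there is always a nontrivial group-like.
* (Ni) Nichols 1978: a finite-dimensional pointed Hopf algebra with exactly two group-likes has dimension a power of $2$.

**Example 2.2.** In $T_4$ put $\Lambda=(1+\gamma)x$. Then $\gamma\Lambda=\Lambda$ and $x\Lambda=x^2+x\gamma x=0$, so $\Lambda$ is a left integral. But $\Lambda\gamma=-(1+\gamma)\gamma x=-\Lambda$ and $\Lambda x=0$, so $T_4$ is not unimodular; its distinguished $\alpha$ has $\alpha(\gamma)=-1$, $\alpha(x)=0$. As $T_4$ is self-dual, $g=\gamma$. Formula (Ra) on $x$ reads $\gamma\cdot\alpha(\gamma)x\cdot\gamma=x$, in agreement with $S^4=\mathrm{id}$.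

**The ring $R$.** Let $R$ be the Grothendieck ring of $K$-modules, with $\mathbb Z$-basis $\operatorname{Irr}K$, ring homomorphism $\dim:R\to\mathbb Z$ and anti-automorphism $[M]^*=[M^*]$. Characters give a ring homomorphism $\chi:R\to K^*=A$, injective on $R\otimes\Bbbk$ since irreducible characters are linearly independent in characteristic $0$; and $S(\chi(x))=\chi(x^*)$. Let $\theta=\chi_K\neq0$ be the character of the regular module. From $M\otimes K\cong K^{\dim M}$,
$$\chi(x)\theta=\dim(x)\,\theta\qquad(x\in R). \tag{2.3}$$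
Write $L_x$ for left multiplication by $x$ on $R$ and $l_u$ for left multiplication by $u$ on $A$. In Example 2.1, $R$ has basis $1,s,V_\omega$, with $s^2=1$, $sV_\omega=V_\omega=V_\omega s$; by the action of $t^2$, $V_\omega V_{\omega'}=2V_{\omega\omega'}$ if $\omega\omega'\neq1$. If $\omega\omega'=1$, the product involves only $1,s$, is $s$-invariant and has dimension $4$, so it is $2(1+s)$.

## 3. The dimension equation has no lower bound on the number of simples

Suppose $A$ violates Theorem 1.4. The natural first attempt is to play with (2.2), $4p=\sum d_UD_U$, using that few simples are one-dimensional, that non-projective simples count at least double, and the divisibilities from (NZ). This bounds the number of simples from *above*: many simples of dimension $\ge2$ need much room. But nothing bounds it from below, and a few large simples fit well. For a prime $p=4m+1$, suppose there are two one-dimensional modules $1,\gamma$ with projective covers of dimension $2$, and $m$ projective simples of dimension $4$. Then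
$$2+2+16m=4p, \tag{3.1}$$
and the equation gives no contradiction. This is where the attempt stops.

So we want a lower bound for $n=|\operatorname{Irr}K|$ in terms of $p$. Here is a mechanism that would give one. Suppose that in $\bar R=R\otimes\mathbb F_p$ every element of dimension $0$ modulo $p$ lies in a nilpotent ideal. Then for a simple $V$ the operator $L_V-d_V$ is nilpotent modulo $p$, so $\operatorname{tr}L_V\equiv nd_V\pmod p$. On the other hand $\operatorname{tr}L_V=\sum_U[V\otimes U:U]$ is an honest nonnegative integer, smaller than $nd_V$ if $d_V\geq2$, because $[V\otimes\Bbbk:\Bbbk]=0$. So $p$ divides a positive integer which is at most $nd_V$, and $p\le nd_V$. This collides with the upper bound, and only border cases remain.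

For a finite-dimensional $\mathbb F_p$-algebra $E$ with a homomorphism $\dim:E\to\mathbb F_p$ we say that $E$ is *local with residue map $\dim$* if $\ker\dim$ is the radical $J(E)$. In general $\dim$ kills the nilpotent ideal $J(E)$ and factors through one simple factor of $E/J(E)$, so
$$E/J(E)=\mathbb F_p\times B,\quad\text{the first factor via }\dim, \tag{3.2}$$
and locality means $B=0$. If $E$ is local, then each $y\in E$ differs from $\dim(y)1$ by an element of a nilpotent ideal, so left multiplication by $y$ on $E$ has trace $\dim_{\mathbb F_p}(E)\dim(y)$.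

In Example 2.1 put $e_0=\frac{1+s}2$. Then $e_0\bar Re_0$ has basis $e_0$ and $V_\omega/2$, and the products computed above say that it is the group algebra $\mathbb F_p[\mathbb Z_p]$, which is local. The ring $\bar R$ itself is not local, since $e_0$ and $1-e_0$ are nonzero orthogonal idempotents. Both observations guide Section 6.

## 4. Integrals, the square of the antipode, and multiplicities divisible by $4p$

**In Sections 4–9**, $A$ is a non-semisimple Hopf algebra of dimension $4p$ with $|G(A)|\le2$ and $|G(A^*)|\le2$; we derive a contradiction. All assumptions are symmetric in $A$ and $A^*$. Since $g^2=1$, $\alpha^2=\varepsilon$ and conjugation by $g$ commutes with $\alpha\rightharpoonup\cdot\leftharpoonup\alpha^{-1}$ (one has $\alpha\rightharpoonup(ghg^{-1})=gh_1g^{-1}\alpha(h_2)$, and similarly on the right), (Ra) gives $S^8=\mathrm{id}$.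

**Lemma 4.1.** Let $f\in A$ be idempotent with $S^2(f)=f$.
(i) $\operatorname{Tr}(S^2|_{Af})=0$ and $\dim Af$ is even.
(ii) If $A,A^*$ are unimodular (so $S^4=\mathrm{id}$) and $S(f)=f$, then $4\mid\dim Af$.

**Step 1: the trace.** *This step shows that $S^2$ has trace zero on $Af$, because otherwise the trivial module would be projective.* The module $P=Af$ is projective, and $\varphi=S^2|_P$ satisfies $\varphi(hx)=S^2(h)\varphi(x)$. The coevaluation $\Bbbk\to P\otimes P^*$ is $A$-linear. So is $P\otimes P^*\to\Bbbk$, $x\otimes\xi\mapsto\xi(\varphi(x))$, since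
$$\xi(S(h_2)\varphi(h_1x))=\xi(S(h_2)S^2(h_1)\varphi(x))=\xi\big(S(S(h_1)h_2)\varphi(x)\big)=\varepsilon(h)\xi(\varphi(x)).$$
The composite is $\operatorname{Tr}\varphi$. If it were nonzero, $\Bbbk$ would be a direct summand of the projective module $P\otimes P^*$, and $A$ would be semisimple. So $\operatorname{Tr}\varphi=0$. As $\varphi^4=1$, the eigenvalues are $\pm1,\pm i$ (where $i^2=-1$); trace $0$ forces equal multiplicities for $1,-1$ and for $i,-i$. So $\dim P$ is even, which proves (i).

**Step 2: integrals.** *This step collects identities for integrals in the unimodular case.* Let $\Lambda\in A$, $\lambda\in A^*$ be two-sided integrals with $\lambda(\Lambda)=1$. From $S(x_1)x_2\Lambda_1\otimes x_3\Lambda_2$, evaluated in two ways, we get $\Lambda_1\otimes x\Lambda_2=S(x)\Lambda_1\otimes\Lambda_2$; from $\Lambda_1x_1\otimes\Lambda_2x_2S(x_3)$ we get $\Lambda_1x\otimes\Lambda_2=\Lambda_1\otimes\Lambda_2S(x)$. Apply $\mathrm{id}\otimes\lambda$ and use $\Lambda_1\lambda(\Lambda_2)=1$: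
$$\Lambda_1\lambda(x\Lambda_2)=S(x),\qquad\Lambda_1\lambda(\Lambda_2y)=S^{-1}(y). \tag{4.1}$$
So $\phi\mapsto\Lambda_1\phi(\Lambda_2)$ is onto, hence bijective, $A^*\to A$. It sends $\lambda(x\,\cdot)$ to $S(x)$ and $\lambda(\cdot\,y)$ to $S^{-1}(y)$. Taking $x=S^{-2}(y)$,
$$\lambda(zy)=\lambda(S^{-2}(y)z),\qquad \lambda(\cdot\,y)=0\Rightarrow y=0. \tag{4.2}$$
Also $S(\Lambda)=\Lambda_1\lambda(\Lambda\Lambda_2)=\Lambda_1\varepsilon(\Lambda_2)\lambda(\Lambda)=\Lambda$, and dually $\lambda\circ S=\lambda$.

**Step 3: a form on $Af$.** *This step produces a symplectic form on the $(-1)$-eigenspace of $S^2$.* Put $B(x,y)=\lambda(S(x)y)$ on $Af$, where $S(f)=f$. It is nondegenerate: $S(Af)=fA$, so if $y\in Af$ and $B(\cdot,y)=0$, then $\lambda(fzy)=0$ for all $z\in A$, and by (4.2)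
$$\lambda(zy)=\lambda(zyf)=\lambda(S^{-2}(f)zy)=\lambda(fzy)=0\quad\text{for all }z,$$
so $y=0$. Next, $B(y,x)=\lambda(S(S(y)x))=\lambda(S(x)S^2(y))=B(x,S^2y)$, and applying this twice, $B(S^2x,S^2y)=B(x,y)$. Now $S^4=\mathrm{id}$; let $V_\pm$ be the $\pm1$-eigenspaces of $S^2$ on $Af$. They are orthogonal, so $B$ is nondegenerate on $V_-$, and there $B(y,x)=-B(x,y)$. Hence $\dim V_-$ is even. By (i), $\dim V_+=\dim V_-$, so $\dim Af=2\dim V_-\in4\mathbb Z$. $\square$

**Multiplicities.** Let $\bar{\mathbb Q}\subset\Bbbk$ be the algebraic closure of $\mathbb Q$ and $\mathfrak P\ni p$ a maximal ideal of its ring of integers. For $x\in R$ the eigenvalues of $l_{\chi(x)}$ are algebraic integers: the characteristic polynomial $q$ of $L_x$ is monic and integral, $q(x)=q(L_x)1=0$, so $q(\chi(x))=0$. For $c\in\bar{\mathbb F}_p$ let $M_c(x)$ be the total multiplicity of the eigenvalues of $l_{\chi(x)}$ on $A$ whose residue class modulo $\mathfrak P$ is $c$.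

**Lemma 4.2.** (i) $p\mid M_c(x)$ for all $x\in R$ and all $c$. (ii) If $x=x^*$, then $M_c(x)$ is even, and $4\mid M_c(x)$ if $A,A^*$ are unimodular.

**Proof of (i).** *The point is that all traces are divisible by $4p$.* Let $\Theta\in A^*=K$ be the character of the regular $A$-module, $\Theta(u)=\operatorname{Tr}(l_u)$. From $A\otimes A\cong A^{4p}$ we get $\Theta^2=4p\,\Theta$, so $\Theta/4p\in K$ is idempotent. For a $K$-module $M$,
$$\operatorname{Tr}(l_{\chi_M}|A)=\Theta(\chi_M)=\chi_M(\Theta)=4p\,n_M,$$
where $n_M\in\mathbb Z$ is the rank of $\Theta/4p$ on $M$. By linearity and $\chi(x)^j=\chi(x^j)$, $\operatorname{Tr}(l_{\chi(x)}^j)\in4p\mathbb Z$ for all $j\ge0$. Reducing modulo $\mathfrak P$, $\sum_cM_c(x)c^j=0$ in $\bar{\mathbb F}_p$ for all $j\ge0$. The classes $c$ are distinct, so by Vandermonde $M_c(x)=0$ in $\mathbb F_p$.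

**Proof of (ii).** *The point is that generalized eigenspaces are cut out by $S$-fixed idempotents.* Put $u=\chi(x)$, so $S(u)=\chi(x^*)=u$. The spectral idempotents $f_\lambda$ of $u$ are polynomials in $u$ (Chinese remainder theorem for the minimal polynomial), so $S(f_\lambda)=f_\lambda$. The generalized $\lambda$-eigenspace of $l_u$ is $f_\lambda A$, and $\dim f_\lambda A=\dim S(Af_\lambda)=\dim Af_\lambda$. Apply Lemma 4.1 and sum over the $\lambda$ with residue class $c$. $\square$

## 5. $A$ and $A^*$ cannot both be unimodular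

**Proposition 5.1.** $A$ and $A^*$ are not both unimodular; that is, $g\ne1$ or $\alpha\ne\varepsilon$.

Suppose both are unimodular. Then $S^4=\mathrm{id}$, on $A$ and on $K$.

**Step 1: no nontrivial group-likes.** *This makes $\Bbbk$ the only one-dimensional module.* If $1\ne\gamma\in G(A)$, then $\gamma^2=1$ and $e_0=\frac{1+\gamma}2$ is an idempotent with $S(e_0)=e_0$. By (NZ), $\dim Ae_0=2p\notin4\mathbb Z$, contradicting Lemma 4.1(ii). So $G(A)=1$, and likewise $G(A^*)=1$.

**Step 2: $\bar R=R\otimes\mathbb F_p$ is local with residue map $\dim$.** *This gives the lower bound for $n=|\operatorname{Irr}K|$.* Write $\bar R/J=\mathbb F_p\times B$ as in (3.2) and $\bar z=(1,0)$. The anti-automorphism $*$ preserves $J$ and $\dim$, so it fixes $\bar z$. Its order on $R$ divides $4$, since $\chi$ is injective and $S^4=\mathrm{id}$. Choose $x_0\in R$ with image $4^{-1}\bar z$ and put $x=x_0+x_0^*+x_0^{**}+x_0^{***}$. Then $x=x^*$, its image is $\bar z$, and $\dim x\equiv1\pmod p$. By Lemma 4.2 each $M_c(x)$ is divisible by $4p$, and $M_1(x)>0$ by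 (2.3). As the total is $\dim A=4p$, $M_1(x)=4p$: all eigenvalues of $l_{\chi(x)}$ are $\equiv1$. Hence so are those of $L_x$ on $R\otimes\Bbbk\subset A$. The integral characteristic polynomial of $L_x$ therefore reduces to a power of $T-1$ modulo $p$, so $L_x-1$ is nilpotent on $\bar R$. Applied to $1$, this says that $x-1$ is nilpotent in $\bar R$. Its image in $B$ is $-1$, so $B=0$.

Let $V$ be simple with $d_V\ge2$. By locality $\operatorname{tr}L_V\equiv nd_V\pmod p$. Now $\operatorname{tr}L_V=\sum_U[V\otimes U:U]$, each term lies in $[0,d_V]$ (compare dimensions), and the term $U=\Bbbk$ is $0$. So $p$ divides $nd_V-\operatorname{tr}L_V>0$, whence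
$$p\le nd_V. \tag{5.1}$$

**Step 3: facts about $P(\Bbbk)$.** *These feed the dimension equation.* Let $D_0=\dim P(\Bbbk)$. The socle of $P(\Bbbk)$ is one-dimensional, hence $\Bbbk$; and $P(\Bbbk)^*$ is indecomposable projective with top $(\operatorname{soc}P(\Bbbk))^*=\Bbbk$, so $P(\Bbbk)^*\cong P(\Bbbk)$. As $K$ is not semisimple, $\operatorname{rad}P(\Bbbk)\ne0$. By (Pr), $\Bbbk$ does not occur in $\operatorname{rad}P(\Bbbk)/\operatorname{rad}^2P(\Bbbk)$, so some simple $V_1\not\cong\Bbbk$ does; it is non-projective by (Fr). So $n\ge2$. Let $v\ge2$ be the minimal dimension of a nontrivial simple. Top, $V_1$ and socle give $D_0\ge2+v$. Moreover: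

* $4\mid D_0$. The central idempotent $\bar e$ of $K/\operatorname{rad}K$ belonging to $\Bbbk$ is $S$-fixed. Lift it to $K$ and average over the group of order dividing $4$ generated by $S$; the result $y$ is an $S$-fixed lift. The spectral idempotent $f\in\Bbbk[y]$ for the eigenvalue $1$ is $q(y)$ with $q(1)=1$, $q(0)=0$, so it lifts $q(\bar e)=\bar e$. Thus $S(f)=f$ and $Kf$ has top $\Bbbk$, so $Kf\cong P(\Bbbk)$. Apply Lemma 4.1(ii) to $K$.
* $d_UD_U\ge D_0$ for all simple $U$. By (2.1), $\operatorname{Hom}(P(U)\otimes{}^*U,\Bbbk)=\operatorname{Hom}(P(U),U)\ne0$, so $P(\Bbbk)$ is a summand of the projective module $P(U)\otimes{}^*U$.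

**Step 4: counting.** *Here (2.2) and (5.1) collide, except in one configuration.*

*Case $v\ge4$.* The simple $V_1$ contributes at least $2v^2$ to (2.2), the other nontrivial simples at least $v^2$. So $4p\ge D_0+2v^2+(n-2)v^2>nv^2\ge4nv\ge4p$, a contradiction.

*Case $v=3$.* Now $D_0\ge5$, so $D_0\ge8$. If $U$ is a projective simple with $d_U=3$, then $P(\Bbbk)$ is a summand of the $9$-dimensional projective module $U\otimes{}^*U$. So $D_0=8$, with a one-dimensional projective complement, necessarily $\Bbbk$, which makes $K$ semisimple: impossible. So projective nontrivial simples contribute at least $16$, non-projective ones at least $18$, and $12n\ge4p\ge8+18+16(n-2)$, i.e. $4n\le6$, contradicting $n\ge2$.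

*Case $v=2$.* Here $p\le2n$. If $D_0\ge8$, then every simple contributes at least $8$, so $4p\ge8n\ge4p$ and $p=2n$, impossible for odd $p$. So $D_0=4$. The heart $\operatorname{rad}P(\Bbbk)/\operatorname{soc}P(\Bbbk)$ has dimension $2$ and has the constituent $V_1$ of dimension $\ge2$, so it is a simple two-dimensional module $X$. From $P(\Bbbk)^*\cong P(\Bbbk)$ we get $X\cong X^*$.

**Step 5: no self-dual simple $X$ of dimension $2$.** *This removes the remaining configuration by showing that $A$ would be too small.* A Hopf subalgebra of $A$ other than $\Bbbk$ and $A$ has dimension $2,p,4$ or $2p$ and hence, by (Sm), a nontrivial group-like; so there is none. In particular $C_X$ generates $A$ as an algebra. Let $x=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ be a basis of $C_X$ with $\Delta x_{jl}=\sum_kx_{jk}\otimes x_{kl}$; so $S(x)x=xS(x)=1$. The matrix of $X^*$ is $S(x)^t$, so $X\cong X^*$ gives $E\in GL_2(\Bbbk)$ with $S(x)=E^{-1}x^tE$. Hence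
$$x^tEx=E,\qquad xE^{-1}x^t=E^{-1},\qquad S^2(x)=E^{-1}S(x)^tE=FxF^{-1},\quad F=E^{-1}E^t,\ \det F=1. \tag{5.2}$$
As $S^4=\mathrm{id}$ and the $x_{jl}$ are independent, $F^2$ commutes with all matrices, so it is scalar; since $\det F=1$, either $F=\pm1$ or $F$ has eigenvalues $i,-i$. If $F=\pm1$, then $S^2=\mathrm{id}$ on $C_X$, hence on $A$, contradicting (LR). So the eigenvalues are $i,-i$. Replacing $x$ by $TxT^{-1}$ replaces $E$ by $(T^{-1})^tET^{-1}$ and $F$ by $TFT^{-1}$, so we may assume $F=\operatorname{diag}(i,-i)$. The equation $E^t=EF$ then gives $E_{11}=E_{22}=0$ and $E_{21}=-iE_{12}$; rescaling, $E=\begin{pmatrix}0&1\\-i&0\end{pmatrix}$, $E^{-1}=\begin{pmatrix}0&i\\1&0\end{pmatrix}$. Now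
$$x^tEx=\begin{pmatrix}ac-ica&ad-icb\\bc-ida&bd-idb\end{pmatrix},\qquad xE^{-1}x^t=\begin{pmatrix}iab+ba&iad+bc\\icb+da&icd+dc\end{pmatrix},$$
so (5.2) reads
$$ab=i\,ba,\quad ac=i\,ca,\quad bd=i\,db,\quad cd=i\,dc,\quad bc=cb,\quad ad=1+i\,bc,\quad da=1-i\,bc .$$
($bc=cb$ comes from comparing $ad=1+icb$ with $ad=1+ibc$.) Since $ab\otimes ac=-ba\otimes ca$, $ab\otimes bd=-ba\otimes db$, $cd\otimes ac=-dc\otimes ca$, $cd\otimes bd=-dc\otimes db$, squaring the coproducts gives
$$\begin{aligned}\Delta(a^2)&=a^2\otimes a^2+b^2\otimes c^2,&\Delta(b^2)&=a^2\otimes b^2+b^2\otimes d^2,\\ \Delta(c^2)&=c^2\otimes a^2+d^2\otimes c^2,&\Delta(d^2)&=c^2\otimes b^2+d^2\otimes d^2.\end{aligned}$$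
The squares commute pairwise. For all pairs but $a^2,d^2$ this is clear from $bc=cb$ and the $i$-commutations (for instance $ab^2=-b^2a$, so $a^2b^2=b^2a^2$). For $a^2,d^2$: the element $bc$ anticommutes with $a$ and with $d$, so
$$a^2d^2=a(1+ibc)d=(1-ibc)ad=1+(bc)^2,\qquad d^2a^2=d(1-ibc)a=(1+ibc)da=1+(bc)^2 .$$
So the squares generate a commutative Hopf subalgebra. It is semisimple by (Co), so it is not $A$, so it is $\Bbbk$. Applying $\varepsilon$, we get $a^2=d^2=1$, $b^2=c^2=0$. Then $d=da^2=(1-ibc)a$, and $A$ is generated by $a,b,c$ and spanned by the $b^jc^la^m$ with $j,l,m\in\{0,1\}$. Hence $\dim A\le8<12\le4p$, a contradiction. This proves Proposition 5.1. $\square$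

## 6. Cutting the Grothendieck ring by a group-like

In this section and in Proposition 7.1 we assume $G(A)=\{1,\gamma\}$, $\gamma^2=1\ne\gamma$, and
$$S^4(h)=\gamma(\alpha\rightharpoonup h\leftharpoonup\alpha)\gamma,\qquad\alpha\in G(A^*),\ \alpha^2=\varepsilon. \tag{6.1}$$
A subcoalgebra $C$ is stable under $\alpha\rightharpoonup\cdot\leftharpoonup\alpha$, so $S^4(C)=\gamma C\gamma$. Hence $U^{****}\cong\gamma U\gamma$ for simple $U$, and $x^{****}=\gamma x\gamma$ on $R$.

Let $e_0=\frac{1+\gamma}2$, $e_1=\frac{1-\gamma}2$, $\bar R=R\otimes\mathbb F_p$. Now $\bar R$ is not local, since $e_0,e_1$ are nonzero orthogonal idempotents; the right object is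
$$\mathcal E=e_0\bar Re_0,\quad\text{with identity }e_0,\ \dim e_0=1 .$$
The group $\{1,\gamma\}^2$ acts on $\operatorname{Irr}K$ by $(s,t)U=sUt^{-1}$; let $N$ be the number of orbits. The lattice $R_{\rm inv}=\{y\in R:\gamma y=y=y\gamma\}$ has the orbit sums as basis. Since the order of the group is invertible modulo $p$, $\mathcal E$ is the space of invariants of $\bar R$, so $R_{\rm inv}\otimes\mathbb F_p=\mathcal E$ and $\dim_{\mathbb F_p}\mathcal E=N$. One orbit is $\{1,\gamma\}$.

**Lemma 6.1.** $\mathcal E$ is local with residue map $\dim$.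

**Proof.** *We repeat Step 2 of Section 5 with $2p$ in place of $4p$.* Write $\mathcal E/J(\mathcal E)=\mathbb F_p\times B$, $\bar z=(1,0)$. As $\gamma^*=\gamma$, the map $*$ preserves $\mathcal E$ and fixes $\bar z$. Choose $x_0\in R$ such that $w=(1+\gamma)x_0(1+\gamma)$ has image $4^{-1}\bar z$; this is possible because $w=4e_0x_0e_0$ in $\bar R$ and $R\to\mathcal E$, $x_0\mapsto e_0x_0e_0$, is onto. Put $x=w+w^*+w^{**}+w^{***}$. As $w^{****}=\gamma w\gamma=w$, we have $x=x^*$. Its image is $\bar z$, $\dim x\equiv1$, and $x=e_0xe_0$ in $R\otimes\mathbb Z[\frac12]$. So $l_{\chi(x)}$ preserves $e_0A$ and vanishes on $e_1A$, which has dimension $2p$ by (NZ). Thus $M_1(x)\le2p$. By (2.3), $M_1(x)>0$, and by Lemma 4.2 it is even and divisible by $p$. So $M_1(x)=2p$ and all eigenvalues of $l_{\chi(x)}$ on $e_0A$ are $\equiv1$.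

The lattice $R_{\rm left}=\{y\in R:\gamma y=y\}$ is $L_x$-stable, $R_{\rm left}\otimes\Bbbk\subset e_0A$ via $\chi$, and $R_{\rm left}\otimes\mathbb F_p=e_0\bar R$ (again a permutation action). So the characteristic polynomial of $L_x$ on $R_{\rm left}$ reduces to a power of $T-1$, and $L_x-1$ is nilpotent on $e_0\bar R$. Applied to $e_0$, this shows $(x-e_0)^k=0$ in $\mathcal E$ for some $k$. The image of $x-e_0$ in $B$ is $-1$, so $B=0$. $\square$

**Definition 6.2.** A simple $U$ is *nontrivial* if $d_U\ge2$. A nontrivial $U$ is of *type* $1$, $2$ or $4$ if its orbit has that size, i.e. if its stabilizer has order $4$, $2$, $1$.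

In Example 2.1 (with $\gamma=s$) all $V_\omega$ have type $1$. Since $(sUt^{-1})^*\cong tU^*s^{-1}$, and similarly for ${}^*U$, types are invariant under left and right duals. If $U$ has type $1$, then $d_U$ is even: $\gamma C_U=C_U$, so by (NZ) $C_U$ is free over $\Bbbk[\gamma]$ and $d_U^2$ is even.

**Lemma 6.3.** Let $U$ be a nontrivial simple. If $U$ has type $1$ or $2$, then $p\le Nd_U$. If $U$ has type $4$, then $p\le2Nd_U$.

**Proof.** *We compute the trace of multiplication by $U$ on $\mathcal E$ in two ways.* Suppose $\gamma U\gamma\cong U$ or $\gamma U\cong U$. Then $L_U$ preserves $R_{\rm inv}$: for $y\in R_{\rm inv}$, $\gamma Uy=U\gamma y=Uy$ in the first case, $\gamma Uy=Uy$ in the second. On $\mathcal E$ it is left multiplication by $e_0Ue_0\in\mathcal E$, since $Uy=e_0Ue_0y$. By Lemma 6.1 its integral trace $\tau$ on $R_{\rm inv}$ is $\equiv Nd_U$. The diagonal coefficient at an orbit sum lies in $[0,d_U]$ by comparing dimensions. At $1+\gamma$ it is $0$, since $U+U\gamma$ has no one-dimensional constituent. So $0\le\tau<Nd_U$, $p\mid Nd_U-\tau>0$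 and $p\le Nd_U$. If only $U\gamma\cong U$, replace $U$ by $U^*$: $\gamma U^*\cong(U\gamma)^*\cong U^*$. For type $4$ use $U+\gamma U\gamma\in R$, which commutes with $\gamma$ and has dimension $2d_U$, in the same way. $\square$

**The largest pointed subcoalgebra.** Let $Q\subset A$ be the sum of all pointed subcoalgebras; it is pointed. A $K$-module has only one-dimensional constituents iff its coefficient coalgebra lies in $Q$, i.e. iff it is a $Q$-comodule. Tensor products of such modules are again such, so $QQ\subset Q$, and $Q$ is a Hopf subalgebra with $G(Q)=\{1,\gamma\}$. By (Ni) and (NZ), $\dim Q$ is a power of $2$ dividing $4p$, so $Q=\Bbbk[\gamma]$ or $Q\cong T_4$. Hence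
$$T_4\subset A\iff Q\text{ not cosemisimple}\iff\text{there is a nonsplit extension between one-dimensional }K\text{-modules.} \tag{6.2}$$
Since $Q\ne A$, nontrivial simples exist.

**The two bounds together.** Let $D_0=\dim P(1)=\dim P(\gamma)$ (note $P(\gamma)\cong\gamma P(1)$). As $K$ is not semisimple, $D_0\ge2$. The number $d_UD_U$ is constant on orbits $O$; write $d_O,D_O$. Let $c_1$ (resp. $c_2$) be the minimal dimension of nontrivial simples of type $1$ or $2$ (resp. of type $4$), $\infty$ if there are none. Put
$$\beta=4c_1\ \text{ if }c_1\le2c_2,\qquad\beta=8c_2\ \text{ if }c_1>2c_2 .$$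
By Lemma 6.3 and (2.2),
$$4p\le\beta N,\qquad 4p=2D_0+\sum_{O\text{ nontrivial}}|O|\,d_OD_O, \tag{6.3}$$
where the sum has $N-1$ terms.

**Lemma 6.4.** $|O|d_O^2\ge\beta$ for every nontrivial orbit $O$, except when $O$ is of type $1$ with $d_O=2$ (then $c_1=2$, $\beta=8$).

**Proof.** Let $d=d_O$. If $c_1\le2c_2$: for type $1$ with $d\ge4$, $d^2\ge4d\ge4c_1$; for type $2$, $2d^2\ge4d\ge4c_1$; for type $4$, $d\ge c_2\ge c_1/2$ and $4d^2\ge8d\ge4c_1$. Since type $1$ dimensions are even, the only other possibility is type $1$ with $d=2$; then $c_1=2\le2c_2$ and $\beta=8$. If $c_1>2c_2$: for type $4$, $4d^2\ge8d\ge8c_2$; for types $1,2$, $d>2c_2$ and $d^2>4c_2^2\ge8c_2$. $\square$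

**Lemma 6.5.** If no projective simple has type $1$ and dimension $2$, then every non-projective nontrivial simple has type $1$ and dimension $2$.

**Proof.** Otherwise some nontrivial orbit that is not of the exceptional kind consists of non-projective simples; by $D_O\ge2d_O$ and Lemma 6.4 it contributes at least $2|O|d_O^2\ge2\beta$ to (6.3). Every other nontrivial orbit contributes at least $\beta$; one of type $1$ with $d=2$ is non-projective by hypothesis, so it contributes $dD\ge8=\beta$. So $4p\ge2D_0+2\beta+(N-2)\beta>N\beta\ge4p$, a contradiction. $\square$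

## 7. Sweedler's $T_4$ sits in $A$ and in $A^*$

**Proposition 7.1.** Under the assumptions of Section 6, $T_4\subset A$.

**Proof.** Suppose not. *First we check the hypothesis of Lemma 6.5.* Let $U$ be a projective simple of type $1$ and dimension $2$. For $\chi\in\{1,\gamma\}$, (2.1) gives $\operatorname{Hom}(U\otimes{}^*U,\chi)=\operatorname{Hom}(U,\chi U)\ne0$, so $P(1)\oplus P(\gamma)$ is a summand of the $4$-dimensional projective module $U\otimes{}^*U$. Then $D_0=2$, $P(1)$ is a nonsplit extension of one-dimensional modules, and $T_4\subset A$ by (6.2), a contradiction. So Lemma 6.5 applies.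

*Now we count.* By (6.2) there are no nonsplit extensions among $1,\gamma$, so the second layer of $P(1)$ contains a nontrivial simple $V$. It is non-projective by (Fr), hence of type $1$ and dimension $2$. Then $c_1=2$, $\beta=8$, $p\le2N$. As $\operatorname{soc}P(1)$ is one-dimensional, $D_0\ge1+2+1=4$. All nontrivial orbits contribute at least $8$ (Lemma 6.4; those of type $1$ with $d=2$ are non-projective). So $4p\ge8+8(N-1)=8N\ge4p$ and $p=2N$, a contradiction. $\square$

**Proposition 7.2.** After possibly exchanging $A$ and $A^*$, we have $G(A)=\{1,\gamma\}$ with (6.1), $|G(A^*)|=2$, and both $A$ and $K=A^*$ contain $T_4$.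

**Proof.** By Proposition 5.1, $g\ne1$ or $\alpha\ne\varepsilon$. *We first see that (Ra) is symmetric.* Transposing,
$$S_{A^*}^4(f)(h)=f\big(g(\alpha\rightharpoonup h\leftharpoonup\alpha)g\big)=\alpha(h_1)f(gh_2g)\alpha(h_3),$$
so $S^4_{A^*}(f)=\alpha(g\rightharpoonup f\leftharpoonup g)\alpha$ with $(g\rightharpoonup f\leftharpoonup g)(h)=f(ghg)$: the same form, with $(g,\alpha)$ interchanged. Passing to $A^*$ if necessary, we may assume $g\ne1$. Put $\gamma=g$; then (6.1) holds and $T_4\subset A$ by Proposition 7.1.

*Now we compute with $x\in T_4$, to see that $\alpha\ne\varepsilon$.* Let $\Delta x=x\otimes1+\gamma\otimes x$, $\gamma x=-x\gamma$, $x^2=0$. Then $S^2(x)=-x$ and $S^4(x)=x$. The algebra map $\alpha$ kills $x$, since $\alpha(\gamma)\alpha(x)=-\alpha(x)\alpha(\gamma)$. From $x\otimes1\otimes1+\gamma\otimes x\otimes1+\gamma\otimes\gamma\otimes x$ we get $\alpha\rightharpoonup x\leftharpoonup\alpha=\alpha(\gamma)x$, so (6.1) gives $x=S^4(x)=\alpha(\gamma)\gamma x\gamma=-\alpha(\gamma)x$. So $\alpha(\gamma)=-1$ and $\alpha\ne\varepsilon$.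 Hence $G(A^*)=\{\varepsilon,\alpha\}$, $A^*$ satisfies the assumptions of Section 6 too, and Proposition 7.1 for $A^*$ gives $T_4\subset A^*$. $\square$

From now on we are in the situation of Proposition 7.2. In particular $Q\cong T_4$; we write $T_4$ for this Hopf subalgebra of $A$ and $\gamma,x$ for its generators.

## 8. All nontrivial simples are projective of type 1 and dimension 4

**Lemma 8.1.** $A$ has no Hopf subalgebra isomorphic to $\Bbbk^{\mathrm{Dih}_p}$. Hence $C_U$ generates $A$ as an algebra for every nontrivial simple $U$.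

**Step 1: the shape of $A$.** *If such a $B$ exists, $A$ is free over it on $1,x$.* Let $B\cong\Bbbk^{\mathrm{Dih}_p}$ be a Hopf subalgebra. It is commutative, and $G(B)$, the group of linear characters of $\mathrm{Dih}_p$, has order $2$; so $\gamma\in B$. $B$ is cosemisimple, so $x\notin B$. By $\Delta(bx)=b_1x\otimes b_2+b_1\gamma\otimes b_2x$, $B+Bx$ is a left $B$-stable subcoalgebra, so it is free over $B$ by (NZ). Its dimension is a multiple of $2p$ in $(2p,4p]$. So $A=B\oplus Bx$ and $b\mapsto bx$ is injective.

**Step 2: commuting $x$ past $B$.** *We show that $x$ would commute with $B$ up to $B$, which contradicts $x\gamma=-\gamma x$.* Write $xb=f_0(b)+f_1(b)x$ with $f_0(b),f_1(b)\in B$. Then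
$$\Delta(xb)=f_0(b_1)\otimes b_2+f_1(b_1)x\otimes b_2+\gamma b_1\otimes f_0(b_2)+\gamma b_1\otimes f_1(b_2)x,$$
and also $\Delta(xb)=\Delta(f_0(b))+f_1(b)_1x\otimes f_1(b)_2+f_1(b)_1\gamma\otimes f_1(b)_2x$. Comparing components in $Bx\otimes B$ and in $B\otimes Bx$: $f_1(b_1)\otimes b_2=\Delta(f_1(b))$ and $\gamma b_1\otimes f_1(b_2)=f_1(b)_1\gamma\otimes f_1(b)_2$. As $B$ is commutative, $\gamma$ cancels: $b_1\otimes f_1(b_2)=\Delta(f_1(b))$. With $\zeta=\varepsilon f_1$ this yields $f_1(b)=\zeta(b_1)b_2=b_1\zeta(b_2)$. From $x(bb')=(xb)b'$ we see that $f_1$ is multiplicative, and $f_1(1)=1$. So $\zeta:B\to\Bbbk$ is an algebra map, that is, $\zeta\in\mathrm{Dih}_p\subset B^*=\Bbbk\,\mathrm{Dih}_p$, and it is central there. The center of $\mathrm{Dih}_p$ is trivial, so $\zeta=\varepsilon$ and $f_1=\mathrm{id}$. But $x\gamma=-\gamma x$ says $f_1(\gamma)=-\gamma$, a contradiction.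

**Step 3: generation.** *We list the proper Hopf subalgebras.* They have dimension $1,2,4,p,2p$. By (Sm), $|G(A)|=2$ and the first statement, each is $\Bbbk$, $\Bbbk[\gamma]$ or isomorphic to $T_4$, hence contains no simple subcoalgebra of dimension $>1$. The algebra generated by $C_U$ is a Hopf subalgebra containing $C_U$, so it is $A$. $\square$

Let $\mathcal D$ be the category of $K$-modules with constituents in $\{1,\gamma\}$, i.e. of $T_4$-comodules, i.e. of modules over $T_4^*\cong T_4$. In $\mathcal D$ the projective covers of $1$ and $\gamma$ have dimension $2$. $\mathcal D$ is closed under subquotients and extensions.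

**Lemma 8.2.** There is no simple $U$ of type $1$ with $d_U=2$ and $U\otimes{}^*U\in\mathcal D$. In particular there is no projective simple of type $1$ and dimension $2$.

**Step 1: the second statement follows from the first.** For a projective simple $U$ of type $1$ and dimension $2$, as in Proposition 7.1, $P(1)\oplus P(\gamma)$ is a summand of the $4$-dimensional $U\otimes{}^*U$. So $D_0=2$ and $U\otimes{}^*U=P(1)\oplus P(\gamma)$, where $P(1),P(\gamma)$ have one-dimensional top and socle. So $U\otimes{}^*U\in\mathcal D$.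

**Step 2: all nontrivial simples have type $1$ and dimension $2$.** *From one such $U$ we get control of every simple.* Let $U$ be as in the first statement. As $U\gamma\cong U$, we have $U\otimes\chi\otimes{}^*U\in\mathcal D$ for $\chi=1,\gamma$, and hence $U\otimes M\otimes{}^*U\in\mathcal D$ for all $M\in\mathcal D$. Since $U^{\otimes(m+1)}\otimes{}^*(U^{\otimes(m+1)})\cong U\otimes\big(U^{\otimes m}\otimes{}^*(U^{\otimes m})\big)\otimes{}^*U$, induction gives $U^{\otimes m}\otimes{}^*(U^{\otimes m})\in\mathcal D$. By Lemma 8.1, $A=\sum_mC_{U^{\otimes m}}$, so each simple $Y$ is a constituent of some $U^{\otimes m}$, and $Y\otimes{}^*Y\in\mathcal D$ for every simple $Y$. Since $\dim\operatorname{Hom}(Y\otimes{}^*Y,\chi)=\dim\operatorname{Hom}(Y,\chi Y)\le1$ for $\chi=1,\gamma$, the top of $Y\otimes{}^*Y$ is a summand of $1\oplus\gamma$. So $Y\otimes{}^*Y$ is a quotient of the $4$-dimensional regular $T_4^*$-module, and $d_Y\le2$. If $d_Y=2$, then $Y\otimes{}^*Y$ is that regular module, $\gamma$ is a quotient of it, and $\gamma Y\cong Y$. Applied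 to ${}^*Y$: $\gamma\,{}^*Y\cong{}^*Y$; taking $(\ )^*$, $Y\gamma\cong Y$. So all nontrivial simples have type $1$ and dimension $2$, and there are $N-1$ of them.

**Step 3: a group $\Pi$.** *The simples, with $1$ and $\gamma$ identified, form a group.* Put $Y\sim Z$ iff $Y\otimes{}^*Z\in\mathcal D$. If $Y,Z$ are nontrivial and $Y\sim Z$, then $Y\otimes{}^*Z$ has a quotient $\chi\in\{1,\gamma\}$, so $\operatorname{Hom}(Y,\chi Z)\ne0$ and $Y\cong\chi Z\cong Z$; conversely $Y\sim Y$. If exactly one of $Y,Z$ is one-dimensional, $Y\otimes{}^*Z$ is simple of dimension $2$, so $Y\not\sim Z$. If both are one-dimensional, $Y\sim Z$. So $\sim$ is an equivalence relation with classes $o=\{1,\gamma\}$ and singletons $\{Y\}$.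

If $W,W'$ are constituents of $Y\otimes Z$, then $W\otimes{}^*W'$ is a subquotient of $Y\otimes(Z\otimes{}^*Z)\otimes{}^*Y$. The inner factor is in $\mathcal D$, and $Y\otimes\chi\otimes{}^*Y\in\mathcal D$ for all simple $Y$; so $W\sim W'$. As $\gamma Y\cong Y\cong Y\gamma$ for nontrivial $Y$, "the class of the constituents of $Y\otimes Z$" depends only on the classes of $Y,Z$ and defines a product on the set $\Pi$ of classes. It is associative, since all constituents of $Y\otimes Z\otimes W$ lie in both $([Y][Z])[W]$ and $[Y]([Z][W])$. The unit is $o$, and the class of ${}^*Y$ is a right inverse of that of $Y$. So $\Pi$ is a group, and $|\Pi|=N\ge2$.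

**Step 4: $|\Pi|=p$.** *Locality makes $\Pi$ a $p$-group, and the dimension equation makes it small.* Let $Y,Z$ be nontrivial. In $R$, either $YZ=2W$ with $W$ nontrivial, or $YZ$ is a combination of $1,\gamma$ with $\gamma YZ=YZ$, so $YZ=2(1+\gamma)=4e_0$. So with $b_o=e_0$ and $b_Y=Y/2$ we get $\mathcal E\cong\mathbb F_p[\Pi]$, $\dim b_\pi=1$. By Lemma 6.1 each $b_\pi-e_0$ is nilpotent, so $0=(b_\pi-e_0)^{p^k}=b_\pi^{p^k}-e_0$ for large $k$; so each $\pi$ has $p$-power order, $\Pi$ is a $p$-group, and $N\ge p$. But $4p=2D_0+\sum_Y2D_Y\ge4+4(N-1)=4N$. So $N=p$, $D_0=2$, and $D_Y=2$, i.e. $Y$ is projective, for all nontrivial $Y$.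

**Step 5: too many group-likes in $A^*$.** *The group $\Pi$ grades $A$.* The sum of the subcoalgebras $T_4$ and $C_Y$ of $A$ is direct, because no two share a simple subcoalgebra. It has dimension $4+4(p-1)=4p$. So $A=T_4\oplus\bigoplus_YC_Y$; put $A_o=T_4$, $A_{\{Y\}}=C_Y$. This is an algebra grading by $\Pi$: if the constituents of $Y\otimes Z$ are all $W$ nontrivial, then, $W$ being projective, $Y\otimes Z\cong W\oplus W$ and $C_YC_Z=C_W$. If they lie in $o$, then $C_YC_Z\subset Q=T_4$. And $T_4C_Y$, $C_YT_4$ are coefficient coalgebras of modules $T\otimes Y$, $Y\otimes T$ (with $T$ the regular $T_4^*$-module), all of whose constituents are $\cong Y$ projective; so they equal $C_Y$. Now $\Pi\cong\mathbb Z_p$, and for each character $\eta$ of $\Pi$ the map given on $A_\pi$ by $\eta(\pi)\varepsilon$ is an algebra map $A\to\Bbbk$. These are distinct, since $\varepsilon\ne0$ on each $A_\pi$. So $|G(A^*)|\ge p\ge3$, a contradiction. $\square$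

The structure met here really occurs: for $K=\mathcal A$ (Example 2.1) the $V_\omega$ are projective of type $1$ and dimension $2$, and $\Pi\cong\mathbb Z_p$. There $G(A^*)=G(\mathcal A)$ has order $2p$, so only the last line of the proof excludes it.

By Lemma 8.2, Lemma 6.5 applies: the set $\mathcal V$ of non-projective nontrivial simples consists of modules of type $1$ and dimension $2$.

**Lemma 8.3.** $\mathcal V=\varnothing$.

**Step 1: exact sizes.** *Counting leaves only equality.* Suppose $\mathcal V\ne\varnothing$. Then $c_1=2$, $\beta=8$, and all nontrivial orbits contribute at least $8$ to (6.3) (those of type $1$ with $d=2$ are non-projective by Lemma 8.2). So $p\le2N$ and $4p\ge2D_0+8(N-1)\ge8N-4$. As $p$ is odd, $p=2N-1$ and equality holds: $D_0=2$ and each nontrivial orbit contributes exactly $8$. In particular $D_Y=4$ for $Y\in\mathcal V$.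

**Step 2: splitting off $\mathcal D$.** *Every module is a sum of a part in $\mathcal D$ and a part without one-dimensional constituents.* As $D_0=2$, $P(1),P(\gamma)\in\mathcal D$. For nontrivial $Y$ there is no nonzero map $P(\chi)\to P(Y)$, $\chi\in\{1,\gamma\}$: its image would be in $\mathcal D$ and contain the simple module $\operatorname{soc}P(Y)$ of dimension $d_Y\ge2$. So $P(Y)$ has no one-dimensional constituents. For a $K$-module $M$ let $M_{\mathcal D}$ be the sum of the images of all maps $P(\chi)\to M$, $\chi\in\{1,\gamma\}$, and $M'$ the sum of the images of all maps $P(Y)\to M$, $Y$ nontrivial. Then $M=M_{\mathcal D}+M'$, and the intersection has no possible constituents. So canonically $M=M_{\mathcal D}\oplus M'$ with $M_{\mathcal D}\in\mathcal D$ and $M'$ without one-dimensional constituents.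

**Step 3: products of members of $\mathcal V$.** *We show that they are semisimple with constituents in $\{1,\gamma\}\cup\mathcal V$.* Let $V\in\mathcal V$. The module $V\otimes{}^*V$ has the quotients $1,\gamma$, each with multiplicity one, and by Lemma 8.2 it is not in $\mathcal D$. So $\dim(V\otimes{}^*V)_{\mathcal D}\ge2$ and $\dim(V\otimes{}^*V)'\ge2$, hence both are $2$ and $V\otimes{}^*V\cong1\oplus\gamma\oplus X$ with $X$ simple, $d_X=2$. As $\gamma V\cong V$ and ${}^*V\gamma\cong{}^*V$, also $\gamma X\cong X\cong X\gamma$, so $X\in\mathcal V$ by Lemma 8.2. Note that $\mathcal V$ is closed under left and right duals. Let $V,V'\in\mathcal V$.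

* If $(V\otimes V')_{\mathcal D}\ne0$, then $V\otimes V'$ has a quotient $\chi\in\{1,\gamma\}$, so $V\cong\chi V'^*\cong V'^*$ by (2.1), $V'\cong{}^*V$, and $V\otimes V'\cong1\oplus\gamma\oplus X$ as above.
* Otherwise $V\otimes V'$ has no one-dimensional constituents. It is not projective, since else $V\otimes V'\otimes{}^*V'\cong V\otimes(1\oplus\gamma\oplus X')$ would be projective with summand $V$. It is not simple, since a $4$-dimensional simple is not in $\mathcal V$, hence projective. So it has exactly two constituents, both of dimension $2$. If one of them, $Y$, is projective, then $V\otimes V'=Y\oplus Y'$ with $Y'$ non-projective; from $\gamma V\cong V$, $V'\gamma\cong V'$ and Krull–Schmidt, $\gamma Y\cong Y\cong Y\gamma$, contradicting Lemma 8.2. So both lie in $\mathcal V$. If $V\otimes V'$ were not semisimple, it would have a simple top $Y\in\mathcal V$ and be a quotient of $P(Y)$; as $D_Y=4$, it would equal $P(Y)$ and be projective. So it is semisimple.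

**Step 4: a cosemisimple Hopf subalgebra.** By Step 3, and since $\gamma C_V=C_V=C_V\gamma$, the subcoalgebra $\Bbbk1+\Bbbk\gamma+\sum_{Y\in\mathcal V}C_Y$ is closed under multiplication. It is a cosemisimple Hopf subalgebra containing some $C_V$, so it equals $A$ by Lemma 8.1, contradicting (LR). $\square$

So all nontrivial simples are projective. By (Fr), the non-simple indecomposable module $P(1)$ has no nontrivial constituent. So $P(1)\in\mathcal D$ is the projective cover of $1$ in $\mathcal D$, and $D_0=2$. By (Pr), $P(1)$ is uniserial with top $1$ and socle $\gamma$, and $P(\gamma)=\gamma P(1)$ has top $\gamma$ and socle $1$. Therefore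
$$4p=4+\sum_{O\text{ nontrivial}}|O|d_O^2 . \tag{8.1}$$

**Lemma 8.4.** For every nontrivial simple $U$: $U^{**}\cong\gamma U$, $\gamma U\gamma\cong U$, and $d_U$ is even.

**Proof.** *Dualizing moves $P(1)$ to $P(\gamma)$.* Since $\operatorname{Hom}(U\otimes{}^*U,1)\ne0$, $P(1)$ is a summand of the projective module $U\otimes{}^*U$. Now $P(1)^*$ has top $(\operatorname{soc}P(1))^*=\gamma$, so $P(1)^*\cong P(\gamma)$ is a summand of $(U\otimes{}^*U)^*=U\otimes U^*$. Hence $0\ne\operatorname{Hom}(U\otimes U^*,\gamma)=\operatorname{Hom}(U,\gamma U^{**})$ by (2.1), i.e. $U^{**}\cong\gamma U$. Then $U^{****}\cong\gamma U^{**}\cong\gamma\gamma U=U$, while $U^{****}\cong\gamma U\gamma$ by (6.1). Finally $T_4\subset K$ and $K$ is free over it, so the projective $K$-module $U$ is $T_4$-projective; indecomposable projective $T_4$-modules have dimension $2$, so $d_U$ is even. $\square$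

**Proposition 8.5.** All nontrivial simples are projective of type $1$ and dimension $4$. For such $U$ there are simple $Y_1,Y_2,Y_3$ of dimension $4$ with
$$[U\otimes{}^*U]=2(1+\gamma)+Y_1+Y_2+Y_3\notin2R. \tag{8.2}$$

**Step 1: an inequality with little room.** By Lemma 8.4 there are only types $1$ and $2$, so $\beta=4c_1$, $p\le Nc_1$, and by (8.1)
$$\sum_{O\text{ nontrivial}}\big(|O|d_O^2-4c_1\big)=4p-4-4c_1(N-1)\le4c_1-4 . \tag{8.3}$$
All terms are $\ge0$ by Lemma 6.4 (type $1$ with $d=2$ is excluded by Lemma 8.2, as all nontrivial simples are projective). Consider an orbit with $d=c_1$. If it is of type $1$, then $c_1^2-8c_1+4\le0$, and as $c_1$ is even and $\ne2$, $c_1\in\{4,6\}$. If it is of type $2$, then $2c_1^2-4c_1\le4c_1-4$, i.e. $c_1^2-4c_1+2\le0$, so $c_1=2$.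

**Step 2: $c_1=6$ is impossible.** The right side of (8.3) is $20$. Type $1$ with $d=6$ gives $12$, with $d\ge8$ at least $40$; type $2$ gives at least $48$. So there is exactly one nontrivial orbit, of type $1$ with $d=6$, and $4p=4+36$, $p=10$: a contradiction.

**Step 3: $c_1=2$ is impossible.** The right side is $4$. Type $1$ ($d\ge4$) gives at least $8$; type $2$ with $d\ge4$ gives at least $24$. So all nontrivial simples have type $2$ and $d=2$. By Lemma 8.4 their stabilizer is generated by $(\gamma,\gamma)$, so $\gamma U\not\cong U$. Then $\operatorname{Hom}(U\otimes{}^*U,\gamma)=\operatorname{Hom}(U,\gamma U)=0$ and $\dim\operatorname{Hom}(U\otimes{}^*U,1)=1$, so $U\otimes{}^*U=P(1)\oplus X$ with $X$ projective of dimension $2$ without one-dimensional quotient, i.e. $X$ simple. *We compute $U\otimes U^*$ twice.* From $U^{**}\cong\gamma U$, $U^*={}^*(U^{**})\cong{}^*(\gamma U)={}^*U\gamma$, so $U\otimes U^*\cong U\otimes{}^*U\otimes\gamma=P(\gamma)\oplus X\gamma$. Also $U\otimes U^*=(U\otimes{}^*U)^*=P(\gamma)\oplus X^*$. So $X^*\cong X\gamma$,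 and $X^{**}\cong(X\gamma)^*=\gamma X^*\cong\gamma X\gamma\cong X$. But $X^{**}\cong\gamma X\not\cong X$ by Lemma 8.4, a contradiction.

**Step 4: $c_1=4$.** The right side is $12$. Type $1$ with $d\ge6$ gives at least $20$; type $2$ gives at least $16$. So all nontrivial simples have type $1$ and dimension $4$. Then $\dim\operatorname{Hom}(U\otimes{}^*U,\chi)=1$ for $\chi=1,\gamma$. So the $16$-dimensional projective module $U\otimes{}^*U$ is $P(1)\oplus P(\gamma)$ plus a $12$-dimensional projective module without one-dimensional quotients, i.e. a sum of three simples $Y_j$ of dimension $4$. Since $[P(1)]=[P(\gamma)]=1+\gamma$, (8.2) follows; the coefficients at the nontrivial simples add up to $3$, an odd number, so the class is not in $2R$. $\square$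

## 9. A $T_4$-symmetry forces even multiplicities

What remains is exactly the pattern (3.1), and the tools used so far do not remove it. Take $p=5$, $m=1$: the commutative ring with basis $1,\gamma,U$ and
$$\gamma^2=1,\quad\gamma U=U,\quad U^2=2(1+\gamma)+3U$$
is associative ($\gamma U^2=U^2$ is consistent) and has the dimension homomorphism $U\mapsto4$, since $16=4+12$. In $\mathcal E$, with basis $e_0,U$, we have $U^2=4e_0+3U$ and $(U-4e_0)^2=20e_0-5U\equiv0\pmod5$; so $\mathcal E$ is local with residue map $\dim$, and $N=2$ satisfies $p\le Nc_1=8$. Counting and locality are both satisfied. What we have not used is that $C_U$ is stable under multiplication by $T_4$, and (8.2) shows what to aim at: a parity.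

**Lemma 9.1.** Let $U_1,U_2$ be simple $K$-modules with $C_{U_1}T_4=C_{U_1}$ and $T_4C_{U_2}=C_{U_2}$. Then $[U_1\otimes U_2]\in2R$.

The plan is to make $T_4$ act on the algebras $\operatorname{End}U_1$ and $\operatorname{End}U_2$, to turn these actions into operators by Skolem–Noether, and to combine the operators into two anticommuting $K$-linear endomorphisms of $U_1\otimes U_2$.

**Step 1: actions on $K$.** *These are the transposes of multiplication in $A$.* For $t\in A$, $k\in K$ put $(k\leftharpoonup t)(y)=k(ty)$ and $(t\rightharpoonup k)(y)=k(yt)$, a right and a left action. Then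
$$(kk')\leftharpoonup t=(k\leftharpoonup t_1)(k'\leftharpoonup t_2),\quad t\rightharpoonup(kk')=(t_1\rightharpoonup k)(t_2\rightharpoonup k'),\quad k_1\otimes(k_2\leftharpoonup t)=(t\rightharpoonup k_1)\otimes k_2, \tag{9.1}$$
the last because both sides send $y\otimes z$ to $k(ytz)$.

**Step 2: operators on $U_2$.** *We express the action of $\gamma$ and $x$ on $\operatorname{End}U_2$ by two operators $\sigma_2,\eta_2$.* $\mathrm{Ann}\,U_2=C_{U_2}^\perp$ is stable under $\leftharpoonup T_4$, since $T_4C_{U_2}=C_{U_2}$. So $T_4$ acts on $\operatorname{End}U_2=K/C_{U_2}^\perp$ by $\leftharpoonup$. The map $\varphi\mapsto\varphi\leftharpoonup\gamma$ is an algebra automorphism; by Skolem–Noether $\varphi\leftharpoonup\gamma=\sigma_2^{-1}\varphi\sigma_2$. As $\gamma^2=1$, $\sigma_2^2$ is scalar, and we normalize $\sigma_2^2=1$. Put $\delta(\varphi)=\varphi\leftharpoonup x$. By $\Delta x=x\otimes1+\gamma\otimes x$,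
$$\delta(\varphi\varphi')=\delta(\varphi)\varphi'+(\varphi\leftharpoonup\gamma)\delta(\varphi')=\delta(\varphi)\varphi'+\sigma_2^{-1}\varphi\sigma_2\delta(\varphi'),$$
so $\sigma_2\delta$ is a derivation of $\operatorname{End}U_2$, hence inner: $\sigma_2\delta(\varphi)=[\eta_2,\varphi]$. From $\gamma x=-x\gamma$: $\delta(\sigma_2^{-1}\varphi\sigma_2)=-\sigma_2^{-1}\delta(\varphi)\sigma_2$. Multiplying by $\sigma_2$, $[\eta_2,\sigma_2^{-1}\varphi\sigma_2]=-[\sigma_2^{-1}\eta_2\sigma_2,\sigma_2^{-1}\varphi\sigma_2]$, so $\eta_2+\sigma_2^{-1}\eta_2\sigma_2$ is a scalar. Subtracting half of this scalar from $\eta_2$ we get $\sigma_2\eta_2=-\eta_2\sigma_2$. From $x^2=0$ and $\eta_2\sigma_2^{-1}=-\sigma_2^{-1}\eta_2$: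
$$0=\delta^2(\varphi)=\sigma_2^{-1}[\eta_2,\sigma_2^{-1}[\eta_2,\varphi]]=-\sigma_2^{-2}\big(\eta_2[\eta_2,\varphi]+[\eta_2,\varphi]\eta_2\big)=-\sigma_2^{-2}[\eta_2^2,\varphi],$$
so $\eta_2^2=\mu\in\Bbbk$.

**Step 3: operators on $U_1$.** *The same with $\rightharpoonup$, plus one extra fact.* $C_{U_1}T_4=C_{U_1}$ makes $T_4$ act on $\operatorname{End}U_1=K/C_{U_1}^\perp$ by $\rightharpoonup$. By (9.1) and $\gamma\rightharpoonup(x\rightharpoonup\varphi)=-x\rightharpoonup(\gamma\rightharpoonup\varphi)$ the computation of Step 2 applies verbatim and gives $\sigma_1,\eta_1\in\operatorname{End}U_1$ with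
$$\gamma\rightharpoonup\varphi=\sigma_1^{-1}\varphi\sigma_1,\quad\sigma_1(x\rightharpoonup\varphi)=[\eta_1,\varphi],\quad\sigma_1^2=1,\quad\sigma_1\eta_1=-\eta_1\sigma_1,\quad\eta_1^2=\mu_1\in\Bbbk .$$
Moreover, *if $\mu_1=0$, then $\ker\eta_1=\operatorname{im}\eta_1$*. By (NZ), $C_{U_1}$ is a free right $T_4$-module. On $T_4$, right multiplication by $x$ has kernel $T_4x$, of half the dimension. So right multiplication by $x$ on $C_{U_1}$, and hence its transpose $\varphi\mapsto x\rightharpoonup\varphi$ on $\operatorname{End}U_1=C_{U_1}^*$, has kernel of half the dimension. This kernel is the centralizer of $\eta_1$. Let $d=d_{U_1}$ and $r=\operatorname{rank}\eta_1$. As $\eta_1^2=0$, its Jordan form has $r$ blocks of size $2$ and $d-2r$ of size $1$, so the centralizer has dimension $2r^2+2r(d-2r)+(d-2r)^2=(d-r)^2+r^2$. Setting this equal to $\frac12d^2$ gives $(d-2r)^2=0$, so $r=d/2$, and $\operatorname{im}\eta_1\subset\ker\eta_1$ have equal dimension.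

**Step 4: two endomorphisms of $M=U_1\otimes U_2$.** *Here the two structures are glued by the last identity in (9.1).* Put $\vartheta=\sigma_2^{-1}\eta_2$. For $k\in K$, as operators: on $U_2$, $k\sigma_2=\sigma_2(k\leftharpoonup\gamma)$, and
$$k\leftharpoonup x=\sigma_2^{-1}(\eta_2k-k\eta_2)=\vartheta k-(\sigma_2^{-1}k\sigma_2)\vartheta=\vartheta k-(k\leftharpoonup\gamma)\vartheta ;$$
on $U_1$, $k\sigma_1=\sigma_1(\gamma\rightharpoonup k)$ and $\eta_1k-k\eta_1=\sigma_1(x\rightharpoonup k)$. On $M$, where $k$ acts as $k_1\otimes k_2$, put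
$$\Sigma=\sigma_1\otimes\sigma_2,\qquad\Omega=\eta_1\otimes1-\sigma_1\otimes\vartheta .$$
By (9.1) and $\gamma^2=1$, $(\gamma\rightharpoonup k_1)\otimes(k_2\leftharpoonup\gamma)=k_1\otimes k_2$. So $(k_1\otimes k_2)\Sigma=\sigma_1(\gamma\rightharpoonup k_1)\otimes\sigma_2(k_2\leftharpoonup\gamma)=\Sigma(k_1\otimes k_2)$. Further
$$[\eta_1\otimes1,\,k_1\otimes k_2]=\sigma_1(x\rightharpoonup k_1)\otimes k_2=\sigma_1k_1\otimes(k_2\leftharpoonup x),$$
$$\begin{aligned}[\sigma_1\otimes\vartheta,\,k_1\otimes k_2]&=\sigma_1k_1\otimes\vartheta k_2-\sigma_1(\gamma\rightharpoonup k_1)\otimes k_2\vartheta\\&=\sigma_1k_1\otimes\big(\vartheta k_2-(k_2\leftharpoonup\gamma)\vartheta\big)=\sigma_1k_1\otimes(k_2\leftharpoonup x).\end{aligned}$$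
So $\Sigma$ and $\Omega$ are $K$-linear. We have $\Sigma^2=1$. Since $\sigma_2\vartheta=\eta_2$ and $\vartheta\sigma_2=\sigma_2^{-1}\eta_2\sigma_2=-\eta_2$, $\sigma_2$ and $\vartheta$ anticommute, whence $\Sigma\Omega=-\Omega\Sigma$. Also $\vartheta^2=\sigma_2^{-1}\eta_2\sigma_2^{-1}\eta_2=-\sigma_2^{-2}\eta_2^2=-\mu$, and therefore
$$\Omega^2=\eta_1^2\otimes1-(\eta_1\sigma_1+\sigma_1\eta_1)\otimes\vartheta+\sigma_1^2\otimes\vartheta^2=\mu_1-\mu .$$

**Step 5: conclusion.** *In each case $M$ is, in $R$, twice a submodule.* If $\mu_1\ne\mu$, then $\Omega$ is invertible and interchanges the $\pm1$-eigenspaces $M_\pm$ of $\Sigma$, which are submodules; so $[M]=2[M_+]$. If $\mu_1=\mu$, then $\Omega^2=0$. We claim $\ker\Omega=\operatorname{im}\Omega$; then $[M]=[\ker\Omega]+[\operatorname{im}\Omega]=2[\ker\Omega]$. It suffices to find an operator $\rho$ (not necessarily $K$-linear) with $\rho\Omega+\Omega\rho$ a nonzero scalar, since then $\Omega v=0$ implies $v\in\operatorname{im}\Omega$.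

If $\mu\ne0$, take $\rho=\eta_1\otimes1$: $\rho\Omega+\Omega\rho=2\eta_1^2\otimes1-(\eta_1\sigma_1+\sigma_1\eta_1)\otimes\vartheta=2\mu$.

If $\mu=\mu_1=0$, let $Z=\ker\eta_1=\operatorname{im}\eta_1$. It is $\sigma_1$-stable; choose a $\sigma_1$-stable complement $W$. Then $\eta_1:W\to Z$ is bijective and anticommutes with $\sigma_1$. Let $s\in\operatorname{End}U_1$ be $0$ on $W$ and $(\eta_1|_W)^{-1}$ on $Z$. For $z=\eta_1w$ we have $\sigma_1z=-\eta_1\sigma_1w$, so $s\sigma_1z=-\sigma_1w=-\sigma_1sz$; hence $s\sigma_1=-\sigma_1s$. Also $s\eta_1+\eta_1s=1$, as one checks on $W$ and on $Z$. So with $\rho=s\otimes1$, $\rho\Omega+\Omega\rho=1-(s\sigma_1+\sigma_1s)\otimes\vartheta=1$. $\square$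

**End of the proof of Theorem 1.4.** *We check that Lemma 9.1 applies to $U_1=U$, $U_2={}^*U$.* Let $U$ be a nontrivial simple; by Proposition 8.5 it is projective of type $1$ and dimension $4$, and so is ${}^*U$. Let $T$ be the regular module of $T_4^*$, regarded as a $K$-module via $K=A^*\to T_4^*$; it is faithful over $T_4^*$, so its coefficient coalgebra is $T_4$. All constituents of $U\otimes T$ are of the form $U\gamma^j\cong U$, and $U$ is projective, so $U\otimes T\cong U^4$ and $C_UT_4=C_{U\otimes T}=C_U$. Similarly $T\otimes{}^*U\cong({}^*U)^4$ and $T_4C_{{}^*U}=C_{{}^*U}$. So $[U\otimes{}^*U]\in2R$ by Lemma 9.1, contradicting (8.2). This proves Theorem 1.4, and with Theorem 1.5 also Theorem 1.3. $\blacksquare$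

## 10. The five isomorphism classes

We prove Theorem 1.6. The Hopf algebras $H(g,\chi,\mu)$ are those of Example 1.2.

**Step 1: a skew-primitive element.** *We find the candidate for $x$.* Let $H$ be pointed and non-semisimple of dimension $4p$, $\Gamma=G(H)$ (now any group). As $H\ne\Bbbk\Gamma$, by Taft–Wilson there are $g\in\Gamma$ and $x\notin\Bbbk\Gamma$ with $\Delta x=x\otimes1+g\otimes x$. The space of such skew-primitives is stable under conjugation by $g$, which has finite order, so we may take $x\notin\Bbbk\Gamma$ with $gxg^{-1}=qx$. We use: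

**(10.1)** *In any finite-dimensional Hopf algebra over $\Bbbk$, if $\Delta y=y\otimes1+u\otimes y$ with $u$ group-like and $uy=yu$, then $y\in\Bbbk(1-u)$.* Indeed $u,y$ generate a commutative Hopf subalgebra, which is cosemisimple by (Co). Its subcoalgebra spanned by $1,u,y$ has coradical in $\Bbbk1+\Bbbk u$ (filtration) and is cosemisimple, so $y$ is a combination of $1$ and $u$; inserting this into $\Delta y$ shows that it is a multiple of $1-u$.

So $q\ne1$. Let $r=\operatorname{ord}q\ge2$ and $m=\operatorname{ord}g$; then $r\mid m$.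

**Step 2: powers of $x$ in the graded algebra.** *We determine $r$ and $m$.* Let $\operatorname{gr}H=\bigoplus_n\operatorname{gr}(n)$ be the coradically graded Hopf algebra of $H$, with $\operatorname{gr}(0)=\Bbbk\Gamma$, and $0\ne\bar x\in\operatorname{gr}(1)$ the class of $x$. Put $X=\bar x\otimes1$, $Y=g\otimes\bar x$; then $YX=qXY$. By the $q$-binomial formula $\Delta(\bar x^r)=\bar x^r\otimes1+g^r\otimes\bar x^r$, and $\bar x^r$ commutes with $g$. By (10.1) it lies in $\operatorname{gr}(0)\cap\operatorname{gr}(r)=0$. For $n<r$, $\bar x^n\ne0$ by induction: the component of $\Delta(\bar x^n)$ in $\operatorname{gr}(1)\otimes\operatorname{gr}(n-1)$ is $\sum_jY^jXY^{n-1-j}=(1+q+\dots+q^{n-1})XY^{n-1}$, which is, up to a nonzero factor, $(1+q+\dots+q^{n-1})\,g^{n-1}\bar x\otimes\bar x^{n-1}\ne0$. Let $\Gamma'\subset\Gamma$ be a subgroup and $\pi:\operatorname{gr}H\to\Bbbk\Gamma$ the projection. For fixed $n<r$ the elements $h\bar x^n$, $h\in\Gamma'$, are nonzero and have distinct degrees $h$ for the right coaction $(\mathrm{id}\otimes\pi)\Delta$;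 so all $h\bar x^n$ ($h\in\Gamma'$, $n<r$) are independent. Hence:

**(10.2)** *If $g\in\Gamma'$ and $\Gamma'$ acts on $x$ by conjugation via a character, then the $h\bar x^n$ ($h\in\Gamma'$, $n<r$) are a basis of a Hopf subalgebra of $\operatorname{gr}H$; by (NZ), $r|\Gamma'|$ divides $4p$.*

With $\Gamma'=\langle g\rangle$: $rm\mid4p$ and $r\mid m$, so $r^2\mid4p$ and $r=2$, $q=-1$. So $m$ is even and $m\mid2p$, i.e. $m\in\{2,2p\}$.

**Step 3: the case $m=2p$ for some such $x$.** The Hopf subalgebra in (10.2) for $\langle g\rangle$ has dimension $4p$, so it is $\operatorname{gr}H$. Hence $\Gamma=\langle g\rangle$ and $H=\Bbbk\Gamma\oplus\Bbbk\Gamma x$. Since $gx=-xg$, $\Delta(x^2)=x^2\otimes1+g^2\otimes x^2$ and $x^2$ commutes with $g$; so $x^2\in\Bbbk(1-g^2)$ by (10.1). Rescale $x$ so that $x^2=\mu(1-g^2)$, $\mu\in\{0,1\}$.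

**Step 4: the case $\operatorname{ord}(g)=2$ for all such $x$.** *We go through the possible groups.* $|\Gamma|$ is even and divides $4p$; it is not $4p$ because $H$ is not semisimple, and not $2$ by (Ni). So $|\Gamma|\in\{4,2p\}$.

* $|\Gamma|=4$: $\Gamma$ is abelian, so we may take $x$ to be a $\Gamma$-eigenvector, and (10.2) with $\Gamma'=\Gamma$ gives $8\mid4p$, impossible.
* $\Gamma\cong\mathrm{Dih}_p$: $g$ has $p$ conjugates $g'=hgh^{-1}$, with skew-primitives $x'=hxh^{-1}$. The elements $k\bar x'\in\operatorname{gr}(1)$ ($k\in\Gamma$) have distinct pairs of left and right degrees $(kg',k)$, so $\dim\operatorname{gr}(1)\ge2p\cdot p>2p=4p-|\Gamma|$, impossible.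
* $\Gamma\cong\mathbb Z_{2p}$: take $x$ to be a $\Gamma$-eigenvector with character $\chi$. Then $H=\Bbbk\Gamma\oplus\Bbbk\Gamma x$ by (10.2), and $x^2$ is primitive because $g^2=1$, so $x^2=0$ by (Pr).

**Step 5: normal forms.** So $H$ is a quotient of, hence by dimension isomorphic to, some $H(g,\chi,\mu)$. Up to $\operatorname{Aut}\Gamma$ we have: $g=t^p$ and $\mu=0$, where $\chi(t)^p=-1$ means that $\chi$ has order $2$ or $2p$, the characters of order $2p$ forming one orbit under $\operatorname{Aut}\Gamma$; or $g=t$, $\chi=\operatorname{sgn}$, $\mu\in\{0,1\}$.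

**Step 6: the four classes are distinct.** Let $y\notin\Bbbk\Gamma$ be a $(1,u)$-primitive of $H(g,\chi,\mu)$, i.e. $\Delta y=y\otimes1+u\otimes y$. Its class in $\operatorname{gr}(1)$ is a combination of the $h\bar x$, which have left and right degrees $(hg,h)$; the degrees must be $(u,1)$, so $u=g$ and $y\in\Bbbk x+\Bbbk(1-g)$. So $g$ is the unique group-like with $(1,g)$-primitives outside $\Bbbk\Gamma$, and $\chi$ describes conjugation by $\Gamma$ on these modulo $\Bbbk(1-g)$. Hence $(g,\chi)$ is an invariant up to $\operatorname{Aut}\Gamma$. This separates everything except $H(t,\operatorname{sgn},0)$ from $\mathcal A$. The first is basic and the second is not: both were seen in Section 1. (Directly: an algebra map $\mathcal A\to\Bbbk$ kills $x$, as $tx=-xt$, hence sends $t^2$ to $1$; if $\mathcal A$ were basic, $t^2-1$ would be nilpotent, and since $t^2$ has finite order, $t^2=1$, which is false.)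

**Step 7: the general case.** Let $H$ be non-semisimple of dimension $4p$. By Theorem 1.3, $H$ or $H^*$ is pointed, so it is one of these four. The duals of the three basic ones $H(t^p,\chi,0)$ (two classes) and $H(t,\operatorname{sgn},0)$ are pointed and non-semisimple, hence again in the list. $\mathcal A^*$ is not pointed because $\mathcal A$ is not basic. So there are exactly five classes, and exactly one of them is not pointed. $\blacksquare$
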